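\title{The factor $3/2$ in the Montgomery--Vaughan inequalities cannot be replaced by $1$}

\begin{abstract}
Let $\lambda_1,\dots,\lambda_n$ be distinct real numbers and let $\delta_j>0$ be at most the distance from $\lambda_j$ to the other points. An inequality of Montgomery and Vaughan bounds $\bigl|\sum_{j\ne k}x_j\bar x_k/(\lambda_j-\lambda_k)\bigr|$ by $\frac32\pi\sum_j|x_j|^2/\delta_j$, and it has two periodic companions with the kernels $\operatorname{cosec}$ and $\cot$. When all $\delta_j$ are equal the factor $\frac32$ is not needed. We show that in general it cannot be removed from any of the three inequalities, that the best factor is the same in all three, and that it lies in $(1.0004,\,1.5]$. The examples consist of a few isolated points in a gap surrounded by dense, equally spaced points; in the limit the form is diagonalized exactly.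
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$, let $\lambda_1,\dots,\lambda_n$ be real and $\delta_1,\dots,\delta_n$ positive, and let $\Delta(t)$ denote the distance from $t$ to the nearest integer. We call $(\lambda_j,\delta_j)_{j=1}^n$ a \emph{linear configuration} if $|\lambda_k-\lambda_j|\ge\delta_j$ whenever $k\ne j$, and a \emph{periodic configuration} if $\Delta(\lambda_k-\lambda_j)\ge\delta_j$ whenever $k\ne j$. In the first case the points $\lambda_j$ are distinct, in the second they are distinct modulo $1$. The numbers $\delta_j$ are the \emph{weights}. For complex \emph{amplitudes} $x=(x_1,\dots,x_n)$ put $D(x)=\sum_j|x_j|^2/\delta_j$ and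
\[
Q_a(x)=\sum_{j\ne k}\frac{x_j\bar x_k}{\lambda_j-\lambda_k},\qquad
Q_b(x)=\sum_{j\ne k}\frac{x_j\bar x_k}{\sin\pi(\lambda_j-\lambda_k)},\qquad
Q_c(x)=\sum_{j\ne k}x_j\bar x_k\cot\pi(\lambda_j-\lambda_k).
\]
The form $Q_a$ is always taken on a linear configuration, $Q_b$ and $Q_c$ on a periodic one. The following inequalities are due to Montgomery and Vaughan. If all weights are equal, then
\begin{equation}\label{eq:uniform}
|Q_a(x)|\le\pi D(x),\qquad |Q_b(x)|\le D(x),\qquad |Q_c(x)|\le D(x)
\end{equation}
\cite[Theorems 8.1 and 8.4]{notes}, and for arbitrary weights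
\begin{equation}\label{eq:MV}
|Q_a(x)|\le\tfrac32\pi D(x),\qquad |Q_b(x)|\le\tfrac32 D(x),\qquad |Q_c(x)|\le\tfrac32 D(x)
\end{equation}
\cite[Theorem 8.5]{notes}. The question, which comes from \cite{notes}, is whether the factor $\frac32$ can be removed. That is, one has to decide separately whether
\[
\text{(a)}\ \ |Q_a(x)|\le\pi D(x),\qquad \text{(b)}\ \ |Q_b(x)|\le D(x),\qquad \text{(c)}\ \ |Q_c(x)|\le D(x)
\]
hold for all $n\ge2$, all configurations of the appropriate type and all amplitudes.

The weight $\delta_j$ measures how isolated $\lambda_j$ is. Larger weights make $D$ smaller, so the strongest choice is the distance from $\lambda_j$ to its nearest neighbor, and a point far from all others is then cheap to use. Three simple cases suggest that (a) should be true. For two points at distance $d$ we have $|Q_a(x)|=2|\operatorname{Im}x_1\bar x_2|/d\le D(x)$, well below $\pi D(x)$. For the points $\lambda_m=m$ $(0\le m<M)$ with weights $1$ and amplitudes $x_m=e^{2\pi i\beta m}$, $0<\beta<1$, there are $M-|r|$ pairs with $m-m'=r$,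 so
\begin{equation}\label{eq:lattice}
\frac{Q_a(x)}{D(x)}=\sum_{0<|r|<M}\Bigl(1-\frac{|r|}{M}\Bigr)\frac{e^{2\pi i\beta r}}{r}\ \longrightarrow\ i\pi(1-2\beta)\qquad(M\to\infty)
\end{equation}
by Lemma~\ref{lem:fejer} below; letting $\beta\to0$ shows that $\pi$ cannot be lowered, so (a) would be the best possible extension of \eqref{eq:uniform}. Finally, take several blocks of points, each with its own constant weight, and move the blocks apart. The terms of $Q_a$ joining different blocks tend to $0$, and \eqref{eq:uniform} gives (a) in the limit. A counterexample must therefore come from the interaction of points that have different weights and are not far apart.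

Let $K_a,K_b,K_c$ be the suprema of $|Q_a|/D$, $|Q_b|/D$, $|Q_c|/D$ over all configurations of the appropriate type and all $x\ne0$. They are the least constants $K$ for which $|Q_a|\le KD$, $|Q_b|\le KD$, $|Q_c|\le KD$ always hold, and they are finite by \eqref{eq:MV}. We call $K$ \emph{admissible} if $K\ge K_a$, that is, if $|Q_a|\le KD$ on every linear configuration.

\begin{theorem}\label{thm:false}
Statements {\rm(a)}, {\rm(b)} and {\rm(c)} are all false. For {\rm(a)} there are counterexamples on integer points $\{0\}\cup\{m\in\mathbb Z:L\le|m|\le R\}$, where $0$ has weight $L$ and all other points have weight $1$.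
\end{theorem}

The quantitative form of the argument is an inequality that every admissible constant passes on to configurations inside an interval.

\begin{theorem}[Transfer inequality]\label{thm:transfer}
Let $K>\pi$ be admissible, and define $\eta>0$ by $K=\pi\coth(\pi\eta/2)$. Let $N\ge1$, let $p_1,\dots,p_N\in(-1,1)$ be distinct, and let $\delta_j>0$ satisfy $|p_j-p_k|\ge\delta_j$ $(k\ne j)$ and $1-|p_j|\ge\delta_j$. Then for all complex $y_1,\dots,y_N$,
\[
\Bigl|\sum_{j\ne k}\frac{y_j\bar y_k}{p_j-p_k}\Bigr|+\eta\sum_j\frac{|y_j|^2}{1-p_j^2}\le K\sum_j\frac{|y_j|^2}{\delta_j}.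
\]
\end{theorem}

Without the middle term this is contained in the definition of admissibility. The middle term is a gain, and it becomes unbounded as $K\downarrow\pi$, because then $\eta\to\infty$.

\begin{theorem}\label{thm:equal}
$K_b=K_c=K_a/\pi$. Moreover, with $K=K_a$, on every periodic configuration and for all amplitudes,
\[
|Q_b(x)|+\sum_j|x_j|^2\le\frac K\pi D(x),\qquad |Q_c(x)|+\Bigl|\sum_jx_j\Bigr|^2\le\frac K\pi D(x).
\]
\end{theorem}

\begin{theorem}\label{thm:bounds}
$1.0004\,\pi<K_a\le\frac32\pi$ and $1.0004<K_b=K_c\le\frac32$.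
\end{theorem}

We do not determine the exact value of $K_a$.

Section~\ref{sec:sign} reduces the failure of (b) and (c) to that of (a). Section~\ref{sec:gap} introduces the configurations with a gap, states the inequality they produce in the limit, and shows by hand that a single point in the gap already defeats the constant $\pi$. The limiting inequality is proved in Section~\ref{sec:limit}, and Theorems~\ref{thm:transfer}, \ref{thm:equal} and \ref{thm:bounds} follow in Sections~\ref{sec:transfer}, \ref{sec:periodic} and \ref{sec:four}.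

\section{Sign symmetry and scaling}\label{sec:sign}

All our kernels are real and odd. The first lemma says that a one-sided bound for such a form is as good as a bound for its absolute value.

\begin{lemma}\label{lem:sign}
Let $(h_{jk})$ be a real matrix with $h_{kj}=-h_{jk}$, and let $Q(x)=\sum_{j,k}h_{jk}x_j\bar x_k$. Then $Q(x)$ is purely imaginary and $Q(\bar x)=-Q(x)$. If $P,W$ are real functions of $x$ that do not change when $x$ is replaced by $\bar x$, and if $\varepsilon iQ(x)+P(x)\le W(x)$ for all $x$ with a fixed sign $\varepsilon=\pm1$, then $|Q(x)|+P(x)\le W(x)$ for all $x$.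
\end{lemma}

\begin{proof}
Since the $h_{jk}$ are real, $\overline{Q(x)}=\sum h_{jk}\bar x_jx_k=Q(\bar x)$, and exchanging the names of $j$ and $k$ in this sum gives $-Q(x)$. The hypothesis at $x$ and at $\bar x$ bounds both $iQ(x)+P(x)$ and $-iQ(x)+P(x)$ by $W(x)$, and $|Q(x)|$ is the larger of the real numbers $\pm iQ(x)$.
\end{proof}

Multiplying all points and weights of a linear configuration by $t>0$ gives a linear configuration and multiplies both $Q_a$ and $D$ by $1/t$. On a very small scale the periodic kernels look like $1/(\pi\theta)$, which gives the second lemma.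

\begin{lemma}\label{lem:scale}
$K_a\le\pi K_b$ and $K_a\le\pi K_c$.
\end{lemma}

\begin{proof}
Let $(\lambda_j,\delta_j)$ be a linear configuration, and let $t>0$ satisfy $t\max|\lambda_j-\lambda_k|\le\frac12$. Then $\Delta(t\lambda_j-t\lambda_k)=t|\lambda_j-\lambda_k|\ge t\delta_j$ for $k\ne j$, so $(t\lambda_j,t\delta_j)$ is a periodic configuration. Its inequality for $Q_b$, multiplied by $\pi t$, reads
\[
\Bigl|\sum_{j\ne k}\frac{\pi t}{\sin\pi t(\lambda_j-\lambda_k)}\,x_j\bar x_k\Bigr|\le\pi K_b\sum_j\frac{|x_j|^2}{\delta_j}.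
\]
For fixed $\theta\ne0$ both $\pi t/\sin\pi t\theta$ and $\pi t\cot\pi t\theta$ tend to $1/\theta$ as $t\to0$. Hence $|Q_a|\le\pi K_bD$, and the same lines with $\cot$ give $|Q_a|\le\pi K_cD$.
\end{proof}

\section{Isolated points in a gap}\label{sec:gap}

By \eqref{eq:lattice}, equally spaced points can use up essentially all of the constant $\pi$. We look for extra points that interact with such a family at small cost. An extra point is cheap only if its weight is large compared with the spacing, so room has to be cleared around it.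

Call $(p_j,\delta_j)_{j=1}^N$ a \emph{gap configuration} if it satisfies the conditions of Theorem~\ref{thm:transfer}. For integers $L\ge1$ and $\rho\ge2$ let $\Lambda(L,\rho)$ consist of the points $p_j$ with weights $\delta_j$ together with the \emph{sea}: the points $m/L$, $m\in\mathbb Z$, $L\le|m|\le\rho L$, with weights $1/L$. If $1/L\le\min_j\delta_j$, then $\Lambda(L,\rho)$ is a linear configuration. Indeed, distinct sea points are at least $1/L$ apart, $|p_j-p_k|\ge\delta_j$, and $|m/L-p_j|\ge1-|p_j|\ge\delta_j\ge1/L$. For a fixed gap configuration and $K>0$ consider the hypothesis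
\begin{quote}
$\mathrm H(K)$: \emph{for every integer $\rho\ge2$ and all sufficiently large integers $L$, the inequality $|Q_a(x)|\le KD(x)$ holds for all amplitudes $x$ on $\Lambda(L,\rho)$.}
\end{quote}
It holds for every admissible $K$. We work with $\mathrm H(K)$ rather than with admissibility in order to see on which configurations (a) fails.

Give the sea point $m/L$ the amplitude $f(m/L)/L$, where $f$ is a function on $E=\{x:|x|>1\}$. As $L\to\infty$ the sea contributes $\int|f|^2$ to $D$ and the singular integral $\iint f(x)\overline{f(y)}\,(x-y)^{-1}dx\,dy$ to $Q_a$, while each $p_j$ keeps its fixed cost and interacts with the whole sea. The difficulty is to find the best $f$, and for this the singular integral on $E$ has to be diagonalized. A symmetry makes this possible. For $-1<\tau<1$ the map $\varphi(x)=(x+\tau)/(1+\tau x)$ fixes $\pm1$ and satisfies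
\[
\varphi(x)-\varphi(y)=\frac{(1-\tau^2)(x-y)}{(1+\tau x)(1+\tau y)},\qquad\text{so that}\qquad \bigl(\varphi(x)-\varphi(y)\bigr)^2=\varphi'(x)\varphi'(y)(x-y)^2 .
\]
Thus $\varphi$ preserves the kernel $1/(x-y)$ up to the same Jacobian factors that enter the $L^2$ norm. With $\tau=\tanh s$, the addition formulas give $\varphi(\coth u)=\coth(u+s)$ and $\varphi(\tanh a)=\tanh(a+s)$. In the coordinates $x=\coth u$ on $E$ and $p=\tanh a$ on the gap these maps are translations, so every kernel becomes a function of a difference and the Fourier transform diagonalizes the sea. The outcome is the following; throughout, $T(\xi)=\tanh(\pi\xi/2)$.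

\begin{proposition}[Limiting inequality]\label{prop:limit}
Let $(p_j,\delta_j)_{j=1}^N$ be a gap configuration, write $p_j=\tanh a_j$, and suppose that $\mathrm H(K)$ holds for some $K>0$. For $z\in\mathbb C^N$ put
\[
b(\xi)=\frac{\pi}{\cosh(\pi\xi/2)}\sum_jz_je^{-i\xi a_j}.
\]
Then for all $z\in\mathbb C^N$ and all $\gamma\in L^2(\mathbb R)$,
\begin{equation}\label{eq:limit}
\frac1{2\pi}\int_{\mathbb R}\Bigl[2\operatorname{Re}\bigl(\gamma\bar b\bigr)-(K-\pi T)|\gamma|^2\Bigr]d\xi+i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}\le K\sum_j\frac{(1-p_j^2)\,|z_j|^2}{\delta_j}.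
\end{equation}
\end{proposition}

Here $\gamma(\xi)$ is the amplitude of the sea at frequency $\xi$, the number $\pi T(\xi)\in(-\pi,\pi)$ is the value of the sea's own form at that frequency, and $b(\xi)$ is the coupling between that frequency and the isolated points. The frequencies are independent, so the best $\gamma$ is found pointwise: for $c>0$ and complex $w,\zeta$,
\begin{equation}\label{eq:square}
2\operatorname{Re}(w\bar\zeta)-c|w|^2=\frac{|\zeta|^2}{c}-c\Bigl|w-\frac\zeta c\Bigr|^2\le\frac{|\zeta|^2}c,
\end{equation}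
with equality at $w=\zeta/c$. The smallest gap configuration already shows the whole mechanism.

\begin{proof}[Proof of Theorem~\ref{thm:false}]
Take $N=1$, $p_1=0$, $\delta_1=1$, so that $a_1=0$, and suppose that $\mathrm H(\pi)$ holds. Put $z_1=1$ and $s=\pi\xi/2$. Then
\[
b=\frac\pi{\cosh s},\qquad K-\pi T=\pi(1-\tanh s)=\frac{\pi e^{-s}}{\cosh s},
\]
so the optimal amplitude and the value it yields in \eqref{eq:square} are
\[
\frac{b}{K-\pi T}=e^{s},\qquad \frac{|b|^2}{K-\pi T}=\frac{\pi e^{s}}{\cosh s}=\pi(1+\tanh s).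
\]
As $\xi\to+\infty$ the squared coupling $|b|^2$ and the reserve $\pi-\pi T$ both decay like $e^{-\pi\xi}$, and their ratio tends to $2\pi$; it is not integrable. The function $e^{s}$ is not in $L^2$, so we truncate it: let $\gamma(\xi)=e^{\pi\xi/2}$ for $0\le\xi\le X$ and $\gamma(\xi)=0$ otherwise. Then \eqref{eq:limit} reads
\[
\frac12\int_0^X\bigl(1+T(\xi)\bigr)d\xi\le\pi .
\]
The left side exceeds $X/2$, so this is false for $X=2\pi$. Hence $\mathrm H(\pi)$ fails: there are an integer $\rho\ge2$ and arbitrarily large integers $L$ for which some amplitudes on $\Lambda(L,\rho)$ satisfy $|Q_a(x)|>\pi D(x)$. Since $1/L\le\delta_1$, this is a linear configuration, and (a) is false. Multiplying points and weights by $L$ gives the integer points of the theorem with $R=\rho L$.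

Thus $K_a>\pi$, and Lemma~\ref{lem:scale} gives $K_b>1$ and $K_c>1$, so (b) and (c) are false.
\end{proof}

\begin{remark}
The size of the weight at $0$ played no role. With any $\delta_1\in(0,1]$ the right side becomes $\pi/\delta_1$, and $X=2\pi/\delta_1$ gives the same contradiction. What matters is that the cost of the isolated point stays bounded while the spacing of the sea tends to $0$.
\end{remark}

\section{Proof of the limiting inequality}\label{sec:limit}

We use the Fourier transform $\hat G(\xi)=\int G(u)e^{-i\xi u}du$. By Plancherel's theorem $G\mapsto\hat G$ extends to a bijection of $L^2(\mathbb R)$ with $\int G\bar h\,du=\frac1{2\pi}\int\hat G\,\overline{\hat h}\,d\xi$, and $\widehat{G'}=i\xi\hat G$ for $G\in C^1_c(\mathbb R)$. If $G$ is continuous and both $G$ and $\hat G$ are integrable, then $G(u)=\frac1{2\pi}\int\hat G(\xi)e^{i\xi u}d\xi$ for every $u$. Three classical integrals are needed.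

\begin{lemma}\label{lem:integrals}
For real $\xi$ and $\alpha$, with $\alpha/\sinh\alpha$ read as $1$ at $\alpha=0$,
\[
\text{\rm(i)}\ \int_{\mathbb R}\frac{e^{-i\xi u}}{\cosh u}du=\frac{\pi}{\cosh(\pi\xi/2)},\quad
\text{\rm(ii)}\ \int_{\mathbb R}\frac{\sin\xi v}{\sinh v}dv=\pi T(\xi),\quad
\text{\rm(iii)}\ \int_{\mathbb R}T'(\xi)e^{-i\xi\alpha}d\xi=\frac{2\alpha}{\sinh\alpha}.
\]
\end{lemma}

\begin{proof}
Since $|\cosh(u+iy)|$ and $|\sinh(u+iy)|$ are at least $|\sinh u|$, the integrands in (i) and (ii) decay exponentially, uniformly in horizontal strips of bounded height, and contours may be shifted vertically.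

(i) Call the integral $J$. Replacing $u$ by $u+i\pi$ multiplies the integrand by $-e^{\pi\xi}$. The only pole in $0\le\operatorname{Im}u\le\pi$ is $i\pi/2$, with residue $e^{\pi\xi/2}/\sinh(i\pi/2)=e^{\pi\xi/2}/i$. Hence $(1+e^{\pi\xi})J=2\pi e^{\pi\xi/2}$.

(ii) The integrand is analytic for $|\operatorname{Im}v|<\pi$. On the line $v=u+i\pi/2$ we have $\sinh v=i\cosh u$ and $\sin\xi v=\sin\xi u\cosh\frac{\pi\xi}2+i\cos\xi u\sinh\frac{\pi\xi}2$. The first part is odd in $u$ and integrates to $0$, and the second gives $\sinh\frac{\pi\xi}2\int\cos\xi u/\cosh u\,du=\pi T(\xi)$ by (i).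

(iii) Differentiating (ii) under the integral sign, which is dominated by $\psi(v)=v/\sinh v$, gives $\pi T'(\xi)=\int\psi(v)\cos\xi v\,dv=\hat\psi(\xi)$, as $\psi$ is even. Both $\psi$ and $T'$ are continuous and integrable, so $\psi(\alpha)=\frac12\int T'(\xi)e^{i\xi\alpha}d\xi$ by inversion, and $\psi(-\alpha)=\psi(\alpha)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:limit}]
\emph{Step 1: from sums to integrals.} Let $f$ be a complex $C^1$ function with compact support in $E$, extended by $0$ to $\mathbb R$, and choose an integer $\rho\ge2$ with $f(x)=0$ for $|x|>\rho$. On $\Lambda(L,\rho)$ give $m/L$ the amplitude $f(m/L)/L$ and $p_j$ the amplitude $x_j$. Then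
\[
D=\frac1L\sum_m|f(m/L)|^2+\sum_j\frac{|x_j|^2}{\delta_j}\ \longrightarrow\ \int|f|^2dx+\sum_j\frac{|x_j|^2}{\delta_j}.
\]
The terms of $Q_a$ between two sea points involve a singular kernel, so they do not form a Riemann sum as they stand. Averaging the terms $(m,m')$ and $(m',m)$ removes the singularity: their total is
\[
\frac1{2L^2}\sum_{m\ne m'}\Phi\Bigl(\frac mL,\frac{m'}L\Bigr),\qquad \Phi(x,y)=\frac{f(x)\overline{f(y)}-f(y)\overline{f(x)}}{x-y}.
\]
The difference quotient $q(x,y)=\int_0^1f'(y+t(x-y))\,dt$ is continuous on $\mathbb R^2$ because $f\in C^1$, and $\Phi(x,y)=q(x,y)\overline{f(y)}-f(y)\overline{q(x,y)}$ for $x\ne y$. So $\Phi$ extends continuously to $\mathbb R^2$, and it vanishes unless both $x$ and $y$ lie in the support of $f$. The missing diagonal terms number at most $2\rho L$, and each is at most $L^{-2}\sup|\Phi|$, so they total $O(1/L)$. The sum therefore tends to $\frac12\iint\Phi\,dx\,dy$. The terms joining a sea point to a point $p_j$ add up to $w_L-\overline{w_L}$, where $w_L=\sum_j\bar x_j\,\frac1L\sum_mf(m/L)/(m/L-p_j)$;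 these are Riemann sums of continuous, compactly supported functions, since $f$ vanishes near $[-1,1]$. Letting $L\to\infty$ in $\mathrm H(K)$ we obtain $|B|\le K\bigl(\int|f|^2dx+\sum_j|x_j|^2/\delta_j\bigr)$ with
\begin{equation}\label{eq:B}
B=\frac12\iint\Phi\,dx\,dy+2i\operatorname{Im}\sum_j\bar x_j\int\frac{f(y)}{y-p_j}dy+\sum_{j\ne k}\frac{x_j\bar x_k}{p_j-p_k}.
\end{equation}
All three terms are purely imaginary, the last by Lemma~\ref{lem:sign}.

\emph{Step 2: hyperbolic coordinates.} The map $u\mapsto\coth u$ is a diffeomorphism of $\mathbb R\setminus\{0\}$ onto $E$ with $|dx/du|=1/\sinh^2u$. Define $G$ by $f(\coth u)=G(u)\sinh u$; the factor $\sinh u$ is chosen so that $\int|f|^2dx=\int|G|^2du$. As $f$ runs over $C^1_c(E)$, $G$ runs over $C^1_c(\mathbb R\setminus\{0\})$. The addition formulas give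
\[
\coth u-\coth w=-\frac{\sinh(u-w)}{\sinh u\sinh w},\quad \coth u-\tanh a=\frac{\cosh(u-a)}{\sinh u\cosh a},\quad \tanh a-\tanh a'=\frac{\sinh(a-a')}{\cosh a\cosh a'}.
\]
In $\Phi\,dx\,dy$ the numerator and the reciprocal of the denominator each contribute a factor $\sinh u\sinh w$, and these cancel the Jacobian $1/(\sinh^2u\sinh^2w)$. In $f(y)\,dy/(y-p_j)$ the two factors $\sinh u$ cancel the Jacobian and $\cosh a_j$ remains. With $z_j=x_j\cosh a_j$ we get
\[
B=-\frac12\iint\frac{G(u)\overline{G(w)}-G(w)\overline{G(u)}}{\sinh(u-w)}du\,dw+2i\operatorname{Im}\sum_j\bar z_j\int\frac{G(u)\,du}{\cosh(u-a_j)}+\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)},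
\]
and $|x_j|^2=(1-p_j^2)|z_j|^2$, because $1-\tanh^2a=1/\cosh^2a$.

\emph{Step 3: Fourier transform.} Let $A(v)=\int G(w+v)\overline{G(w)}\,dw=\frac1{2\pi}\int|\hat G(\xi)|^2e^{i\xi v}d\xi$. The integrand of the double integral is bounded with compact support, so we may put $u=w+v$ and integrate over $w$ first. Since $\int G(w)\overline{G(w+v)}\,dw=A(-v)$, the first term of $B$ equals
\[
-\frac12\int\frac{A(v)-A(-v)}{\sinh v}dv=-\frac i{2\pi}\int\!\!\int|\hat G(\xi)|^2\frac{\sin\xi v}{\sinh v}\,d\xi\,dv=-\frac i{2\pi}\int\pi T(\xi)|\hat G(\xi)|^2d\xi .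
\]
The last step uses Lemma~\ref{lem:integrals}(ii) and Fubini's theorem, which applies because $|\sin\xi v|\le|\xi||v|$, the function $v/\sinh v$ is integrable, and $\int|\xi||\hat G|^2\le\frac12\int(1+\xi^2)|\hat G|^2<\infty$ as $G,G'\in L^2$. For the second term let $h(u)=\sum_jz_j/\cosh(u-a_j)$. By Lemma~\ref{lem:integrals}(i), $\hat h=b$, so $\sum_j\bar z_j\int G(u)\,du/\cosh(u-a_j)=\int G\bar h\,du=\frac1{2\pi}\int\hat G\bar b\,d\xi$. The real number $iB$ is at most $|B|$, whence
\[
\frac1{2\pi}\int\Bigl[\pi T|\hat G|^2-2\operatorname{Im}(\hat G\bar b)\Bigr]d\xi+i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}\le\frac K{2\pi}\int|\hat G|^2d\xi+K\sum_j\frac{(1-p_j^2)|z_j|^2}{\delta_j}.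
\]
Put $\gamma=i\hat G$. Then $|\gamma|=|\hat G|$ and $-\operatorname{Im}(\hat G\bar b)=\operatorname{Re}(\gamma\bar b)$, and this is \eqref{eq:limit}.

\emph{Step 4: density.} We have \eqref{eq:limit} whenever $\gamma$ is the Fourier transform of a function in $C^1_c(\mathbb R\setminus\{0\})$. That space is dense in $L^2(\mathbb R)$, a single point having measure zero, so these $\gamma$ are dense by Plancherel's theorem. The left side of \eqref{eq:limit} is continuous in $\gamma\in L^2$, since $T$ is bounded and $b\in L^2$.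
\end{proof}

\section{The transfer inequality}\label{sec:transfer}

For $K>\pi$ the reserve $K-\pi T$ stays above $K-\pi>0$, so the optimal $\gamma$ needs no truncation, and the resulting integral can be evaluated in closed form. The function $\coth$ decreases from $\infty$ to $1$ on $(0,\infty)$, so each $K>\pi$ has the form $\pi\coth(\pi\eta/2)$ for exactly one $\eta>0$. This parametrization is the one that simplifies the integral.

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]
Since $K$ is admissible, $\mathrm H(K)$ holds for the given gap configuration; this is the only use of admissibility. Take $\gamma=b/(K-\pi T)\in L^2$ in \eqref{eq:limit}. By \eqref{eq:square},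
\begin{equation}\label{eq:opt}
\frac1{2\pi}\int\frac{|b(\xi)|^2}{K-\pi T(\xi)}d\xi+i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}\le K\sum_j\frac{(1-p_j^2)|z_j|^2}{\delta_j}.
\end{equation}
For real $s$ and $t>0$, the second and then the third addition formula of Step 2 give
\[
\frac{1}{\cosh^2s\,(\coth t-\tanh s)}=\frac{\sinh t}{\cosh s\cosh(s-t)}=\tanh s-\tanh(s-t).
\]
With $s=\pi\xi/2$ and $t=\pi\eta/2$, the first term of \eqref{eq:opt} becomes
\[
\frac12\int\bigl[T(\xi)-T(\xi-\eta)\bigr]\Bigl|\sum_jz_je^{-i\xi a_j}\Bigr|^2d\xi=\frac12\sum_{j,k}z_j\bar z_k\,I(a_j-a_k),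
\]
where $I(\alpha)=\int[T(\xi)-T(\xi-\eta)]e^{-i\xi\alpha}d\xi$. The window $T(\xi)-T(\xi-\eta)$ replaces the function $1+T(\xi)$ met in the proof of Theorem~\ref{thm:false}, to which it increases as $\eta\to\infty$; raising $K$ above $\pi$ cuts the non-integrable plateau off near $\xi=\eta$. Writing the window as $\int_0^\eta T'(\xi-\tau)\,d\tau$ and using Lemma~\ref{lem:integrals}(iii), we find
\[
I(\alpha)=\frac{2\alpha}{\sinh\alpha}\int_0^\eta e^{-i\tau\alpha}d\tau,\qquad\text{so}\qquad I(0)=2\eta,\qquad I(\alpha)=-\frac{2i\,(1-e^{-i\eta\alpha})}{\sinh\alpha}\quad(\alpha\ne0).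
\]
The part $-2i/\sinh\alpha$ of $I(\alpha)$ cancels the second term of \eqref{eq:opt} exactly, and the left side of \eqref{eq:opt} equals
\[
\eta\sum_j|z_j|^2+i\sum_{j\ne k}\frac{z_j\bar z_k\,e^{-i\eta(a_j-a_k)}}{\sinh(a_j-a_k)}.
\]
The original kernel has reappeared with a phase that splits into a factor for $j$ and a factor for $k$, so it can be absorbed in the amplitudes. Put $z_j=e^{i\eta a_j}y_j\cosh a_j$. Then $|z_j|^2=|y_j|^2/(1-p_j^2)$ and $\cosh a_j\cosh a_k/\sinh(a_j-a_k)=1/(p_j-p_k)$, so for all $y\in\mathbb C^N$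
\[
i\sum_{j\ne k}\frac{y_j\bar y_k}{p_j-p_k}+\eta\sum_j\frac{|y_j|^2}{1-p_j^2}\le K\sum_j\frac{|y_j|^2}{\delta_j}.
\]
Lemma~\ref{lem:sign} inserts the absolute value.
\end{proof}

The condition $1-|p_j|\ge\delta_j$ was used only to make $\Lambda(L,\rho)$ a linear configuration, and it cannot be dropped: for $N=1$ nothing else restricts $\delta_1$, and $\eta/(1-p_1^2)\le K/\delta_1$ fails when $\delta_1$ is large.

\section{Unfolding the periodic kernels}\label{sec:periodic}

Lemma~\ref{lem:scale} gives one half of Theorem~\ref{thm:equal}. For the other half we turn a periodic configuration into a linear one by repeating it at the integer translates $\lambda_j+m$. Sums of $1/(\theta+r)$ over integers $r$ then appear, and the question is how to sum them. We twist the $m$th copy by $e^{2\pi i\beta m}$, as in \eqref{eq:lattice}, and use Fej\'er's theorem: if $F$ has period $1$, is integrable on $(0,1)$ and has Fourier coefficients $c_r=\int_0^1F(\beta)e^{-2\pi ir\beta}d\beta$, then $\sum_{|r|<M}(1-|r|/M)c_re^{2\pi ir\beta}\to F(\beta)$ at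 every point $\beta$ where $F$ is continuous.

\begin{lemma}\label{lem:fejer}
Let $0<\beta<1$ and $\theta\in\mathbb R\setminus\mathbb Z$. As $M\to\infty$,
\[
\sum_{|r|<M}\Bigl(1-\frac{|r|}M\Bigr)\frac{e^{2\pi i\beta r}}{\theta+r}\to\frac{\pi e^{i\pi\theta(1-2\beta)}}{\sin\pi\theta},\qquad
\sum_{0<|r|<M}\Bigl(1-\frac{|r|}M\Bigr)\frac{e^{2\pi i\beta r}}{r}\to i\pi(1-2\beta).
\]
\end{lemma}

\begin{proof}
Both limits are bounded continuous functions of $\beta\in(0,1)$; extend them with period $1$. The $r$th Fourier coefficient of the first is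
\[
\frac{\pi e^{i\pi\theta}}{\sin\pi\theta}\int_0^1e^{-2\pi i(\theta+r)\beta}d\beta=\frac{\pi e^{i\pi\theta}}{\sin\pi\theta}\cdot\frac{1-e^{-2\pi i\theta}}{2\pi i(\theta+r)}=\frac1{\theta+r}.
\]
For the second, integration by parts gives $\int_0^1\beta e^{-2\pi ir\beta}d\beta=-1/(2\pi ir)$ for $r\ne0$, so the coefficients are $1/r$ for $r\ne0$, and $\int_0^1(1-2\beta)\,d\beta=0$ for $r=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equal}]
Let $K=K_a$ and let $(\lambda_j,\delta_j)_{j=1}^n$ be a periodic configuration. Since $n\ge2$ and $\Delta\le\frac12$, every $\delta_j$ is at most $\frac12$. The points $\lambda_j+m$ $(1\le j\le n,\ 0\le m<M)$ with weights $\delta_j$ form a linear configuration: for $k\ne j$ we have $|\lambda_j+m-\lambda_k-m'|\ge\Delta(\lambda_j-\lambda_k)\ge\delta_j$, and for $k=j$, $m\ne m'$ the distance is at least $1\ge\delta_j$. Give $\lambda_j+m$ the amplitude $x_je^{2\pi i\beta m}$ with $0<\beta<1$, group the terms by $r=m-m'$, and divide by $M$: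
\[
\Bigl|\sum_{j,k}x_j\bar x_k\sum_{|r|<M}\Bigl(1-\frac{|r|}M\Bigr)\frac{e^{2\pi i\beta r}}{\lambda_j-\lambda_k+r}\Bigr|\le KD(x),
\]
where the term $r=0$ is omitted when $j=k$. By Lemma~\ref{lem:fejer}, letting $M\to\infty$ gives
\[
\Bigl|\sum_{j\ne k}x_j\bar x_k\frac{\pi e^{i\pi(\lambda_j-\lambda_k)(1-2\beta)}}{\sin\pi(\lambda_j-\lambda_k)}+i\pi(1-2\beta)\sum_j|x_j|^2\Bigr|\le KD(x).
\]
The choice $\beta=\frac12$ yields $|Q_b|\le KD/\pi$ at once but discards the terms $j=k$, which record the interaction of each point with its own translates. These terms are largest at the ends of the range, so we let $\beta\to0+$ and obtain, for all $x$,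
\begin{equation}\label{eq:beta0}
\Bigl|\sum_{j\ne k}x_j\bar x_k\frac{e^{i\pi(\lambda_j-\lambda_k)}}{\sin\pi(\lambda_j-\lambda_k)}+i\sum_j|x_j|^2\Bigr|\le\frac K\pi D(x).
\end{equation}
Replacing $x_j$ by $x_je^{-i\pi\lambda_j}$ removes the exponential and leaves $|x_j|$ unchanged, so that $\bigl|Q_b(x)+i\sum|x_j|^2\bigr|\le KD(x)/\pi$. Alternatively, $e^{i\pi\theta}/\sin\pi\theta=\cot\pi\theta+i$ and $\sum_{j\ne k}x_j\bar x_k+\sum_j|x_j|^2=|\sum_jx_j|^2$, so \eqref{eq:beta0} says $\bigl|Q_c(x)+i|\sum x_j|^2\bigr|\le KD(x)/\pi$. In both cases we have a bound $|Q+iP|\le W$ with $Q$ as in Lemma~\ref{lem:sign} and with $P,W$ real and unchanged under $x\mapsto\bar x$. Multiplying by $-i$ inside the absolute value gives $-iQ+P\le W$, and Lemma~\ref{lem:sign} yields the two sharpened inequalities. Dropping their nonnegative middle terms gives $K_b,K_c\le K_a/\pi$, and Lemma~\ref{lem:scale} gives the reverse inequalities.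
\end{proof}

The assumption $n\ge2$ entered through $\delta_j\le1$. For $n=1$ the weight would be unrestricted, and the sharpened inequalities $|x_1|^2\le K|x_1|^2/(\pi\delta_1)$ would fail for large $\delta_1$.

\section{Four points in the gap}\label{sec:four}

Since $\coth(\pi\eta/2)=1+2/(e^{\pi\eta}-1)$, the relation between $K$ and $\eta$ is
\begin{equation}\label{eq:Keta}
\frac K\pi-1=\frac2{e^{\pi\eta}-1},
\end{equation}
so every upper bound for $\eta$ from Theorem~\ref{thm:transfer} is a lower bound for $K$, and the exponential explains why the excess over $\pi$ obtained in this way is small. One point gives $\eta\le K(1-p_1^2)/\delta_1$. As $(1-p_1^2)/\delta_1\ge1+|p_1|\ge1$, the best choice is $p_1=0$, $\delta_1=1$, with the bound $\eta\le K$. This excludes $K=1.0001\pi$, for which $\pi\eta=\ln20001>9.90$ while $\pi K<9.88$. It does not exclude $K=1.0004\pi$, for which $\eta=(\ln5001)/\pi<9/\pi<K$. With several points the first term of the transfer inequality uses up part of the right side and leaves less room for $\eta$.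

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]
The upper bounds are \eqref{eq:MV}. For the lower bound let $K>\pi$ be admissible and divide $[-1,1]$ into five equal parts: $N=4$, $p_j=-1+\frac{2j}5$, $\delta_j=\frac25$ for $1\le j\le4$. Then $|p_j-p_k|\ge\frac25$ and $1-|p_j|\ge\frac25$. Since $1-p_j^2=(1+p_j)(1-p_j)=\frac4{25}j(5-j)$,
\[
\frac1{p_j-p_k}=\frac52\cdot\frac1{j-k},\qquad \frac1{1-p_j^2}=\frac52\cdot\frac5{2j(5-j)},\qquad \frac1{\delta_j}=\frac52,
\]
and the factor $\frac52$ cancels. Take $y=(2i,\,2+i,\,2-i,\,-2i)$, whose arguments turn steadily from $\pi/2$ to $-\pi/2$, in the manner of the amplitudes in \eqref{eq:lattice}. For $(j,k)=(1,2),(1,3),(1,4),(2,3),(2,4),(3,4)$ the products $y_j\bar y_k$ are $2+4i$, $-2+4i$, $-4$, $3+4i$, $-2+4i$, $2+4i$. Hence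
\[
i\sum_{j\ne k}\frac{y_j\bar y_k}{j-k}=2\sum_{j<k}\frac{\operatorname{Im}(y_j\bar y_k)}{k-j}=2\,(4+2+0+4+2+4)=32 .
\]
Also $(|y_j|^2)=(4,5,5,4)$, so
\[
\sum_j|y_j|^2=18,\qquad \sum_j\frac{5|y_j|^2}{2j(5-j)}=2\cdot\frac58\cdot4+2\cdot\frac5{12}\cdot5=\frac{55}6 .
\]
Theorem~\ref{thm:transfer} gives $32+\frac{55}6\eta\le18K$, that is,
\begin{equation}\label{eq:four}
\eta\le\tfrac{12}{55}(9K-16).
\end{equation}
Suppose that $K_a\le1.0004\pi$. Then $K=1.0004\pi<3.1429$ is admissible. By \eqref{eq:Keta}, $e^{\pi\eta}=5001$, and $\ln5001>\ln5+3\ln10>1.6094+6.9077>8.517$, so $\eta>8.517/3.1416>2.711$. On the other hand $\frac{12}{55}(9\cdot3.1429-16)<2.681$, which contradicts \eqref{eq:four}. Hence $K_a>1.0004\pi$, and $K_b=K_c=K_a/\pi>1.0004$ by Theorem~\ref{thm:equal}.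
\end{proof}

\begin{thebibliography}{9}
\bibitem{notes} \emph{Hilbert's inequality and related results}, \texttt{http://www.maths.lancs.ac.uk/\string~jameson/hilbert.pdf}.
\end{thebibliography}
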